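\title{H-sets in H-closed spaces need not be Kat\v{e}tov}

\begin{abstract}
A Hausdorff space is Kat\v{e}tov if its topology contains a minimal Hausdorff topology. Every Kat\v{e}tov space embeds as an H-set in an H-closed space. We show in ZFC that the converse fails: there is a zero-dimensional separable metrizable space that embeds as an H-set in an H-closed space and is not Kat\v{e}tov, and there are $2^{\mathfrak c}$ separable metrizable examples up to homeomorphism. Both classes of spaces are characterized by families of pairwise disjoint closed subsets of a compact space, and the two characterizations differ as maximal matchings differ from perfect ones. The examples are obtained by choosing a maximal matching of a path with five edges over each point of the Cantor set. An H-set in an H-closed Urysohn space, on the other hand, always has a coarser compact Hausdorff topology.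
\end{abstract}

\section{The question and the results}\label{sec:intro}

A Hausdorff space $Y$ is \emph{H-closed} if it is closed in every Hausdorff space that contains it as a subspace. Equivalently, every open cover of $Y$ has a finite subfamily whose closures cover $Y$; this second form is the one we use. The relative version of this covering property reads as follows. A subset $A$ of a Hausdorff space $Y$ is an \emph{H-set in $Y$} if for every family $\mathcal U$ of open subsets of $Y$ with $A\subseteq\bigcup\mathcal U$ there is a finite $\mathcal V\subseteq\mathcal U$ with $A\subseteq\bigcup_{G\in\mathcal V}\operatorname{cl}_Y G$. Thus $Y$ is H-closed exactly when it is an H-set in itself. A space $X$ \emph{embeds as an H-set} in $Y$ if there is a homeomorphic embedding of $X$ into $Y$ whose image is an H-set in $Y$. A Hausdorff topology is \emph{minimal Hausdorff} if no strictly coarser topology on the same set is Hausdorff, and a Hausdorff space $(X,\tau)$ is \emph{Kat\v{e}tov} if there is a minimal Hausdorff topology $\sigma\subseteq\tau$ on $X$. Compact Hausdorff topologies are minimal Hausdorff, because a continuous bijection from a compact space onto a Hausdorff space is a homeomorphism.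

Compactness of a subset does not depend on the ambient space. Being an H-set does, because the open sets and the closures are taken in $Y$, and so an H-set need not be H-closed.

\begin{example}\label{ex:discrete}
Let $D=\{x_n:n\in\omega\}\cup\{x_*\}$ and $Y=D\cup(\omega\times\omega)$. Points of $\omega\times\omega$ are isolated, $x_n$ has the basic neighborhoods $\{x_n\}\cup(\{n\}\times[k,\infty))$, and $x_*$ has the basic neighborhoods $G_k=\{x_*\}\cup([k,\infty)\times\omega)$. Then $Y$ is Hausdorff and $D$ is an infinite discrete subspace, so $D$ is not H-closed, as the cover by singletons shows. The closure of $G_k$ contains $x_n$ for all $n\ge k$, and its complement in $Y$ is a union of $k$ convergent sequences with their limits. Hence $Y$ is H-closed and $D$ is an H-set in $Y$. The closures in $Y$ also tell us how to coarsen the topology of $D$: letting $x_n$ converge to $x_*$ gives a compact Hausdorff topology, so $D$ is Kat\v{e}tov.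
\end{example}

There are thus two ways in which a space that is not H-closed can come close to being so. It can become H-closed when its topology is coarsened, which is the same as being Kat\v{e}tov (Corollary~\ref{cor:reform}), or it can acquire the covering property when a larger space supplies more generous closures. It is known that the first implies the second: every Kat\v{e}tov space embeds as an H-set in some H-closed space (we recover this in Corollary~\ref{cor:known}). The following question, taken from \cite{source}, asks for the converse.

\medskip
\noindent\textbf{Question.} \emph{If a Hausdorff space $X$ embeds as an H-set in some H-closed space, must $X$ be Kat\v{e}tov?}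
\medskip

One would guess that the answer is yes. In Example~\ref{ex:discrete} the coarser topology can be read off from the ambient space. In a regular ambient space an H-set is compact. More generally, call a space \emph{Urysohn} if distinct points have neighborhoods with disjoint closures; Theorem~\ref{thm:urysohn} below gives a positive answer when the H-closed ambient space is Urysohn. Nevertheless the answer is no. We write $\mathfrak c=2^{\aleph_0}$; all proofs are in ZFC.

\begin{theorem}\label{thm:main}
There is a zero-dimensional separable metrizable space $X$ of cardinality $\mathfrak c$ that embeds as an H-set in an H-closed space but is not Kat\v{e}tov.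
\end{theorem}

\begin{theorem}\label{thm:many}
Up to homeomorphism there are exactly $2^{\mathfrak c}$ separable metrizable spaces that embed as H-sets in H-closed spaces but are not Kat\v{e}tov.
\end{theorem}

\begin{theorem}\label{thm:urysohn}
If $A$ is an H-set in an H-closed Urysohn space $Y$, then $A$ has a coarser compact Hausdorff topology; in particular $A$ is Kat\v{e}tov. Hence no H-closed space that contains the space $X$ of Theorem~\ref{thm:main} as an H-set is Urysohn.
\end{theorem}

To see where a counterexample can be found, we first describe the two classes in the same language (Theorem~\ref{thm:class}). Both are characterized by the existence of a compact space $C$ and pairwise disjoint closed sets $K_x\subseteq C$, $x\in X$. For Kat\v{e}tov spaces the sets $K_x$ must cover $C$; for H-sets it suffices that every limit of the sets $K_x$ meets one of them. If the $K_x$ are edges of a graph, disjointness says that they form a matching, the first condition that the matching is perfect, and the second that it is maximal. This leads in Section~\ref{sec:match} to spaces built from maximal matchings of a path, one matching over each point of the Cantor set, all of which embed as H-sets.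 In Section~\ref{sec:diag} the matchings are chosen by a recursion of length $\mathfrak c$ that destroys every coarser H-closed topology. Section~\ref{sec:ury} proves Theorem~\ref{thm:urysohn} and depends only on Section~\ref{sec:prelim}, apart from its reference to Theorem~\ref{thm:main} and a closing remark.

\section{H-closed spaces and centered families}\label{sec:prelim}

By definition, an H-closed topology is Hausdorff. An open set $G$ is \emph{regular open} if $G=\operatorname{int}\operatorname{cl}G$. If $G$ and $H$ are regular open, then so is $G\cap H$, since $G\cap H\subseteq\operatorname{int}\operatorname{cl}(G\cap H)\subseteq\operatorname{int}\operatorname{cl}G\cap\operatorname{int}\operatorname{cl}H$. So the regular open sets of a space $Y$ form a base of a coarser topology; the resulting space $Y_s$ is the \emph{semiregularization} of $Y$. We use three standard facts (Kat\v{e}tov \cite{Katetov}; see Porter and Woods \cite{PW}).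
\begin{itemize}
\item[(F1)] Every Hausdorff space is a subspace of an H-closed space.
\item[(F2)] Minimal Hausdorff spaces are H-closed.
\item[(F3)] The semiregularization of an H-closed space is minimal Hausdorff.
\end{itemize}

\begin{lemma}\label{lem:mono}
Let $A$ be an H-set in a Hausdorff space $Y$.
\begin{itemize}
\item[(a)] If $Y$ is a subspace of a Hausdorff space $Y'$, then $A$ is an H-set in $Y'$.
\item[(b)] If $\rho$ is a Hausdorff topology on $Y$ coarser than the given one, then $A$ is an H-set in $(Y,\rho)$. In particular, a Hausdorff topology coarser than an H-closed topology is H-closed.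
\item[(c)] If $Y$ is regular, then $A$ is compact.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Given a cover of $A$ by open subsets $G$ of $Y'$, apply the hypothesis to the sets $G\cap Y$ and use $\operatorname{cl}_Y(G\cap Y)\subseteq\operatorname{cl}_{Y'}G$.

(b) A cover of $A$ by $\rho$-open sets is a cover by open subsets of $Y$, and $\operatorname{cl}_YG\subseteq\operatorname{cl}_\rho G$.

(c) Given a cover of $A$ by open subsets of $Y$, choose for each $a\in A$ an open $G_a\ni a$ whose closure lies in a member of the cover. Finitely many of the sets $\operatorname{cl}_YG_a$ cover $A$, and so do the corresponding members.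
\end{proof}

Both properties in the Question can now be put in a form that is easier to verify.

\begin{corollary}\label{cor:reform}
Let $(X,\tau)$ be a Hausdorff space.
\begin{itemize}
\item[(a)] $X$ embeds as an H-set in some H-closed space if and only if it embeds as an H-set in some Hausdorff space.
\item[(b)] $X$ is Kat\v{e}tov if and only if there is an H-closed topology $\sigma\subseteq\tau$ on $X$.
\end{itemize}
\end{corollary}

\begin{proof}
Part (a) follows from (F1) and Lemma~\ref{lem:mono}(a). In (b), a minimal Hausdorff $\sigma\subseteq\tau$ is H-closed by (F2). Conversely, if $\sigma\subseteq\tau$ is H-closed, its semiregularization is a minimal Hausdorff topology contained in $\tau$ by (F3).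
\end{proof}

A family of sets is \emph{centered} if any finitely many of its members have a common point. Let $S$ be a nonempty set and $\mathcal O$ a family of subsets of $S$ that contains $S$ and is closed under finite intersections. We write $\Pi(\mathcal O)$ for the set of maximal centered subfamilies of $\mathcal O$. We shall take for $\mathcal O$ a whole topology in Section~\ref{sec:class} and a countable family of open sets in Section~\ref{sec:diag}.

\begin{lemma}\label{lem:centered}
Let $\mathcal O$ be as above and $p\in\Pi(\mathcal O)$.
\begin{itemize}
\item[(a)] Every centered subfamily of $\mathcal O$ is contained in a member of $\Pi(\mathcal O)$.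
\item[(b)] $S\in p$, and $p$ is closed under finite intersections.
\item[(c)] If $O\in\mathcal O$ meets every member of $p$, then $O\in p$.
\end{itemize}
\end{lemma}

\begin{proof}
The union of a chain of centered families is centered, so (a) follows from Zorn's lemma. For (b), adding $S$, or the intersection of two members of $p$, to $p$ gives a centered subfamily of $\mathcal O$, which equals $p$ by maximality. For (c), the family $p\cup\{O\}$ is centered by (b), so it equals $p$.
\end{proof}

\begin{lemma}\label{lem:adherent}
If $Y$ is H-closed and $\mathcal P$ is a nonempty centered family of open subsets of $Y$, then $\bigcap_{P\in\mathcal P}\operatorname{cl}_YP\neq\emptyset$.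
\end{lemma}

\begin{proof}
Otherwise the open sets $Y\setminus\operatorname{cl}_YP$ cover $Y$, so there are $P_1,\dots,P_k\in\mathcal P$ such that the closures of the sets $Y\setminus\operatorname{cl}_YP_j$ cover $Y$. But $P_1\cap\dots\cap P_k$ is a nonempty open set disjoint from each $Y\setminus\operatorname{cl}_YP_j$, hence from its closure.
\end{proof}

\section{Representations by disjoint closed sets}\label{sec:class}

For a compact Hausdorff space $C$ let $2^C$ be the set of nonempty closed subsets of $C$ with the \emph{Vietoris topology}, which is generated by the sets
\[
\langle U\rangle=\{L\in2^C:L\subseteq U\},\qquad [U]=\{L\in 2^C:L\cap U\ne\emptyset\}\qquad(U\subseteq C\text{ open}).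
\]
The space $2^C$ is compact Hausdorff. Indeed, if $c\in L\setminus L'$, take disjoint open sets $U\ni c$ and $U'\supseteq L'$; then $[U]$ and $\langle U'\rangle$ separate $L$ and $L'$. For compactness it suffices, by Alexander's subbase lemma, to consider a cover by sets $\langle U_i\rangle$ and $[W_j]$. Put $L_0=C\setminus\bigcup_jW_j$. If $L_0=\emptyset$, finitely many $W_j$ cover $C$ and the corresponding $[W_j]$ cover $2^C$. Otherwise $L_0\in\langle U_i\rangle$ for some $i$, finitely many $W_j$ cover $C\setminus U_i$, and the corresponding $[W_j]$ together with $\langle U_i\rangle$ cover $2^C$.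

\begin{definition}\label{def:rep}
A \emph{representation} of a space $(X,\tau)$ is a pair $(C,K)$, where $C$ is a compact Hausdorff space and $K$ assigns to the points $x\in X$ nonempty, pairwise disjoint closed sets $K_x\subseteq C$, such that
\begin{itemize}
\item[(R)] $U^\#=\{x\in X:K_x\subseteq U\}$ belongs to $\tau$ for every open $U\subseteq C$.
\end{itemize}
Borrowing two words from the theory of matchings, we call the representation \emph{maximal} if
\begin{itemize}
\item[(M)] every $L$ in the closure of $\{K_x:x\in X\}$ in $2^C$ meets $\bigcup_{x\in X}K_x$,
\end{itemize}
and \emph{perfect} if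
\begin{itemize}
\item[(P)] $\bigcup_{x\in X}K_x=C$.
\end{itemize}
\end{definition}

Condition (R) says that $K_y$ lies in a given neighborhood of $K_x$ when $y$ is close to $x$. Condition (M) says that no new limit of the sets $K_x$ can be added to the family without destroying disjointness. Since members of $2^C$ are nonempty, (P) implies (M). We shall use the identities
\begin{equation}\label{eq:sharp}
C^\#=X,\qquad \emptyset^\#=\emptyset,\qquad (U\cap U')^\#=U^\#\cap U'^\#.
\end{equation}

\begin{theorem}\label{thm:class}
Let $(X,\tau)$ be a nonempty Hausdorff space.
\begin{itemize}
\item[(a)] $X$ embeds as an H-set in some H-closed space if and only if $X$ has a maximal representation.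
\item[(b)] $X$ is Kat\v{e}tov if and only if $X$ has a perfect representation.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:known}
Every Kat\v{e}tov space embeds as an H-set in some H-closed space.
\end{corollary}

\begin{proof}
A perfect representation is maximal; for the empty space there is nothing to prove.
\end{proof}

\begin{example}\label{ex:singletons}
Suppose that every $K_x$ is a singleton $\{f(x)\}$. Then the definition of a representation says that $f:X\to C$ is a continuous injection, and (P) says that $f$ is onto. If (M) holds and $c\in\operatorname{cl}f[X]$, then $\{c\}$ is in the closure of $\{K_x:x\in X\}$, because $c\mapsto\{c\}$ is continuous from $C$ to $2^C$; hence $c\in f[X]$. So $f[X]$ is closed, and replacing $C$ by $f[X]$ makes the representation perfect. A maximal representation of a space that is not Kat\v{e}tov must therefore use sets with at least two points.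
\end{example}

\subsection*{From spaces to representations}

The compact space has to record the ways in which open sets can shrink, and $K_x$ has to record those ways that lead to $x$. By Lemma~\ref{lem:adherent}, H-closedness is tested on centered families of open sets, so we take the maximal ones as the points of $C$.

\begin{lemma}\label{lem:stone}
Let $(Y,\rho)$ be a nonempty Hausdorff space and $C=\Pi(\rho)$. For $G\in\rho$ and $y\in Y$ put
\[
G^*=\{p\in C:G\in p\},\qquad K_y=\bigcap\{G^*:y\in G\in\rho\}.
\]
\begin{itemize}
\item[(a)] $Y^*=C$, $(G\cap H)^*=G^*\cap H^*$, $C\setminus G^*=(Y\setminus\operatorname{cl}G)^*$, and $G^*=\emptyset$ only for $G=\emptyset$.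
\item[(b)] The sets $G^*$ form a base of clopen sets for a compact Hausdorff topology on $C$.
\item[(c)] The sets $K_y$ are nonempty, closed and pairwise disjoint.
\item[(d)] If $K_y\subseteq U$ with $U\subseteq C$ open, there is $G\in\rho$ with $y\in G$ and $G^*\subseteq U$. The set $\{y\in Y:K_y\subseteq U\}$ is open in $Y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:centered}(b) gives $Y^*=C$ and $G^*\cap H^*\subseteq(G\cap H)^*$. By Lemma~\ref{lem:centered}(c), an open set that contains a member of $p$ belongs to $p$; this gives the reverse inclusion. If $G\notin p$, some $P\in p$ is disjoint from $G$ by Lemma~\ref{lem:centered}(c); as $P$ is open, $P\subseteq Y\setminus\operatorname{cl}G$, and so $Y\setminus\operatorname{cl}G\in p$. Conversely, the disjoint sets $G$ and $Y\setminus\operatorname{cl}G$ cannot both belong to $p$. If $G\ne\emptyset$, the centered family $\{G\}$ extends to a member of $G^*$.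

(b) By (a) the sets $G^*$ form a base and are clopen. If $p\neq q$, then $p\not\subseteq q$ by maximality of $p$, and for $G\in p\setminus q$ the clopen set $G^*$ contains $p$ and not $q$. Let $\{G_i^*:i\in I\}$ be a family no finite subfamily of which covers $C$. For finite $J\subseteq I$ a point $p\notin\bigcup_{i\in J}G_i^*$ contains all sets $Y\setminus\operatorname{cl}G_i$, $i\in J$, by (a). So $\{Y\setminus\operatorname{cl}G_i:i\in I\}$ is centered, and a member of $C$ extending it lies in no $G_i^*$. Hence $C$ is compact.

(c) The open neighborhoods of $y$ form a centered family, and $K_y$ consists of its maximal extensions; so $K_y\ne\emptyset$, and $K_y$ is closed by (b). If $G\ni y$ and $G'\ni y'$ are disjoint, then $K_y\cap K_{y'}\subseteq(G\cap G')^*=\emptyset$.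

(d) The compact set $C\setminus U$ is covered by the open sets $C\setminus G^*$ with $y\in G\in\rho$, hence by finitely many of them, and by (a) the intersection $G$ of the corresponding neighborhoods of $y$ satisfies $G^*\subseteq U$. Every $y'\in G$ has $K_{y'}\subseteq G^*\subseteq U$, which proves the second claim.
\end{proof}

\begin{proof}[Proof of the ``only if'' parts of Theorem~\ref{thm:class}]
(a) Let $X$ be an H-set in a Hausdorff space $Y$, and take $C$ and $K_x$, $x\in X$, from Lemma~\ref{lem:stone}. This is a representation of $X$ by parts (b)--(d). Suppose that $L$ lies in the closure of $\{K_x:x\in X\}$ and misses every $K_x$. By Lemma~\ref{lem:stone}(d), applied to $U=C\setminus L$, each $x\in X$ has an open neighborhood $G_x$ in $Y$ with $G_x^*\cap L=\emptyset$. Since $X$ is an H-set, $X\subseteq\bigcup_{j\le k}\operatorname{cl}_YG_{x_j}$ for some $x_1,\dots,x_k$. The set $U=C\setminus\bigcup_{j\le k}G_{x_j}^*$ is open and contains $L$, so the neighborhood $\langle U\rangle$ of $L$ contains $K_y$ for some $y\in X$. By Lemma~\ref{lem:stone}(d) there is an open $G\ni y$ with $G^*\subseteq U$. Then $(G\cap G_{x_j})^*=\emptyset$, so $G\cap G_{x_j}=\emptyset$ for all $j\le k$. This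 contradicts $y\in\bigcup_j\operatorname{cl}_YG_{x_j}$, and (M) follows.

(b) By Corollary~\ref{cor:reform}(b) there is an H-closed topology $\sigma\subseteq\tau$. Apply Lemma~\ref{lem:stone} to $(X,\sigma)$. The sets $U^\#$ are $\sigma$-open, hence $\tau$-open, so we have a representation of $(X,\tau)$. Let $p\in C$. By Lemma~\ref{lem:adherent} there is $x\in\bigcap_{P\in p}\operatorname{cl}_\sigma P$. Every $\sigma$-open $G\ni x$ meets every member of $p$, so $G\in p$ by Lemma~\ref{lem:centered}(c). Thus $p\in K_x$, which proves (P).
\end{proof}

\subsection*{From a maximal representation to an ambient space}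

Given a representation $(C,K)$, we want a space in which $y$ lies in the closure of a neighborhood of $x$ as soon as $K_y$ meets the corresponding neighborhood of $K_x$. As in Example~\ref{ex:discrete}, this is arranged by adding isolated points: a sequence $(c,0),(c,1),\dots$ for each $c\in C$, which converges to $y$ when $c\in K_y$.

\begin{proof}[Proof of the ``if'' part of Theorem~\ref{thm:class}(a)]
Let $(C,K)$ be a maximal representation and let $Y$ be the disjoint union of $X$ and $C\times\omega$. For $U\subseteq C$ open, $W\in\tau$ with $W\subseteq U^\#$, and $n\in\omega$ put
\[
N(U,W,n)=W\cup\bigl(U\times[n,\infty)\bigr).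
\]
By \eqref{eq:sharp}, $N(C,X,0)=Y$ and
\[
N(U,W,n)\cap N(U',W',n')=N\bigl(U\cap U',W\cap W',\max(n,n')\bigr),
\]
so these sets and the singletons of $C\times\omega$ form a base of a topology on $Y$. The trace of $N(U,W,n)$ on $X$ is $W$, and every $W\in\tau$ is the trace of $N(C,W,0)$; hence $X$ carries the topology $\tau$.

The space $Y$ is Hausdorff. An isolated point $(c,k)$ is separated from every other isolated point, and from every point of $X$ by $\{(c,k)\}$ and $N(C,X,k+1)$; this is where the levels $\omega$ are needed. For distinct $x,y\in X$ take disjoint open sets $U\supseteq K_x$ and $U'\supseteq K_y$, which exist because $C$ is normal. By (R) the sets $N(U,U^\#,0)\ni x$ and $N(U',U'^\#,0)\ni y$ are basic open sets, and they are disjoint by \eqref{eq:sharp}.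

The closures in $Y$ behave as intended: for $y\in X$,
\begin{equation}\label{eq:closure}
K_y\cap U\neq\emptyset\quad\text{implies}\quad y\in\operatorname{cl}_YN(U,W,n).
\end{equation}
Indeed, let $c\in K_y\cap U$. A basic neighborhood $N(U',W',n')$ of $y$ has $y\in W'\subseteq U'^\#$, so $c\in U'$, and $(c,k)$ lies in both sets for $k\ge\max(n,n')$.

Now let $X$ be covered by open subsets of $Y$. For each $x\in X$ choose a basic neighborhood $N_x=N(U_x,W_x,n_x)$ of $x$ contained in a member of the cover; then $K_x\subseteq U_x$. Let $\mathcal K$ be the closure of $\{K_y:y\in X\}$ in $2^C$. By (M) every $L\in\mathcal K$ meets some $K_x$, so the open sets $[U_x]$ cover the compact set $\mathcal K$. Choose $x_1,\dots,x_k$ with $\mathcal K\subseteq\bigcup_{j\le k}[U_{x_j}]$. Every $K_y$ meets some $U_{x_j}$, and \eqref{eq:closure} gives $X\subseteq\bigcup_{j\le k}\operatorname{cl}_YN_{x_j}$. So $X$ is an H-set in $Y$, and Corollary~\ref{cor:reform}(a) completes the proof.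
\end{proof}

\subsection*{From a perfect representation to a coarser topology}

Now no points may be added. The natural candidate for a coarser topology has the sets $U^\#$ as a base. The analogue of \eqref{eq:closure} requires that $U^\#\ne\emptyset$ whenever $U\neq\emptyset$, since points of $U^\#$ must take over the role of the isolated points. This can fail, as a small open set need not contain any $K_x$, and it is repaired by shrinking $C$.

\begin{proof}[Proof of the ``if'' part of Theorem~\ref{thm:class}(b)]
Let $(C,K)$ be a perfect representation. If $\mathcal B$ is a chain of closed subsets of $C$ each of which meets every $K_x$, then $\bigcap\mathcal B$ meets every $K_x$ by compactness. By Zorn's lemma there is a minimal closed set $B\subseteq C$ that meets every $K_x$. The sets $K_x\cap B$ are nonempty, closed and pairwise disjoint, and they cover $B$ by (P). If $U$ is open in $B$, then $U\cup(C\setminus B)$ is open in $C$, its complement being $B\setminus U$, and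
\[
\{x:K_x\cap B\subseteq U\}=\{x:K_x\subseteq U\cup(C\setminus B)\}\in\tau .
\]
So $(B,(K_x\cap B)_{x\in X})$ is again a perfect representation, and we may assume that no proper closed subset of $C$ meets every $K_x$. Then $U^\#\neq\emptyset$ for every nonempty open $U$, because $C\setminus U$ misses some $K_x$.

By \eqref{eq:sharp} and (R), the sets $U^\#$ form a base of a topology $\sigma\subseteq\tau$. It is Hausdorff: if $U\supseteq K_x$ and $U'\supseteq K_y$ are disjoint open sets, then $U^\#\ni x$ and $U'^\#\ni y$ are disjoint. Given a $\sigma$-open cover of $X$, choose for each $x$ a basic neighborhood $U_x^\#$ of $x$ inside a member of the cover; thus $K_x\subseteq U_x$. By (P) the sets $U_x$ cover $C$, so $C=U_{x_1}\cup\dots\cup U_{x_k}$. Let $y\in X$, pick $c\in K_y$, and pick $j$ with $c\in U_{x_j}$. If $y\in U^\#$, then $c\in U\cap U_{x_j}$, so $U^\#\cap U_{x_j}^\#=(U\cap U_{x_j})^\#\neq\emptyset$. Hence $y\in\operatorname{cl}_\sigma U_{x_j}^\#$. So $\sigma$ is H-closed, and $X$ is Kat\v{e}tov by Corollary~\ref{cor:reform}(b).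
\end{proof}

Without (P) the sets $U_x$ in this proof cover only $\bigcup_xK_x$, which need not be compact. This is the gap that the counterexample exploits.

\section{Matchings over the Cantor set}\label{sec:match}

By Example~\ref{ex:singletons}, the simplest representations that can separate the two classes have two-point sets $K_x$, which we think of as edges of a graph. Consider the path with vertex set $V=\{v_1,\dots,v_{n+1}\}$ and edge set $E=\{1,\dots,n\}$, where the edge $e$ has the set of ends $\hat e=\{v_e,v_{e+1}\}$. Two edges $e,e'$ share a vertex if and only if $|e-e'|\le1$. A \emph{matching} is a set of edges no two of which share a vertex; it is \emph{maximal} if every edge shares a vertex with one of its members. Let $\mathcal M$ be the set of maximal matchings.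

Let $T=2^\omega$ be the Cantor set and $Z=T\times E$, with $E$ discrete. For a map $\mu:F\to\mathcal M$ defined on a set $F\subseteq T$ let
\[
X_\mu=\{(t,e)\in Z:t\in F,\ e\in\mu(t)\},
\]
with the topology inherited from $Z$. No regularity is required of $\mu$.

\begin{proposition}\label{prop:embed}
Let $\mu:T\to\mathcal M$ be arbitrary, $C=T\times V$, and $K_{(t,e)}=\{t\}\times\hat e$. Then $(C,(K_x)_{x\in X_\mu})$ is a maximal representation of $X_\mu$. Consequently $X_\mu$ embeds as an H-set in an H-closed space.
\end{proposition}

\begin{proof}
Let $(t,e)\ne(t',e')$ be points of $X_\mu$. If $t\neq t'$, their sets $K$ lie over different points of $T$; if $t=t'$, then $e,e'$ are distinct members of the matching $\mu(t)$. In both cases the sets are disjoint.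

The set $K_z$ is defined for all $z\in Z$. For open $U\subseteq C$ and $v\in V$ the slice $U_v=\{t:(t,v)\in U\}$ is open in $T$, and
\[
\{z\in Z:K_z\subseteq U\}=\bigcup_{e\in E}\bigl(U_{v_e}\cap U_{v_{e+1}}\bigr)\times\{e\},\qquad
\{z\in Z:K_z\cap U\ne\emptyset\}=\bigcup_{e\in E}\bigl(U_{v_e}\cup U_{v_{e+1}}\bigr)\times\{e\}.
\]
The first formula gives (R). Both together show that $z\mapsto K_z$ is continuous from the compact space $Z$ to the Hausdorff space $2^C$, so $\{K_z:z\in Z\}$ is closed in $2^C$. Hence every $L$ in the closure of $\{K_x:x\in X_\mu\}$ has the form $K_{(t,e)}$. Since $\mu(t)$ is maximal, some $e'\in\mu(t)$ shares a vertex with $e$, so $L$ meets $K_{(t,e')}$, where $(t,e')\in X_\mu$. This is (M), and Theorem~\ref{thm:class}(a) applies.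
\end{proof}

\begin{example}\label{ex:two}
Let $n=2$. The maximal matchings are $\{1\}$ and $\{2\}$, so $\mu$ amounts to an arbitrary set $A\subseteq T$, and $X_\mu=(A\times\{1\})\cup((T\setminus A)\times\{2\})$ is the topological sum of $A$ and $T\setminus A$. In the ambient space $Y=X_\mu\cup(T\times V\times\omega)$ of Section~\ref{sec:class}, every neighborhood of the point $x_t$ of $X_\mu$ over $t$ contains a set $U_t\times\{v_2\}\times[k,\infty)$ with $U_t\ni t$ open, and the closure of that set contains $x_s$ for all $s\in U_t$, on whichever of the two sheets $x_s$ lies. Finitely many $U_t$ cover $T$, so $X_\mu$ is an H-set in $Y$. The representation is not perfect, because one of $v_1,v_3$ is uncovered over each $t$. But the argument used only the vertex $v_2$, which both matchings cover, and deleting $v_1$ and $v_3$ leaves a perfect representation by singletons: the projection $X_\mu\to T$ is a continuous bijection, so $X_\mu$ is Kat\v{e}tov.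
\end{example}

The same deletion works for all short paths.

\begin{proposition}\label{prop:short}
If $n\le4$, then $X_\mu$ is Kat\v{e}tov for every $\mu:T\to\mathcal M$.
\end{proposition}

\begin{proof}
A maximal matching contains an edge sharing a vertex with edge $1$, that is, edge $1$ or $2$, so it covers $v_2$. By symmetry it covers $v_n$. Let $V'=\{v_2,v_n\}$. The edges that meet $V'$ are those among $1,2,n-1,n$, which for $n\le4$ are all edges. So the sets $\{t\}\times(\hat e\cap V')$, $(t,e)\in X_\mu$, are nonempty and pairwise disjoint, and they cover $T\times V'$. Condition (R) holds because $\{t:\{t\}\times(\hat e\cap V')\subseteq U\}$ is an intersection of at most two open slices $U_v$. Apply Theorem~\ref{thm:class}(b).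
\end{proof}

From now on $n=5$, so $E=\{1,\dots,5\}$ and $V=\{v_1,\dots,v_6\}$. A maximal matching contains exactly one of the edges $1,2$ and exactly one of $4,5$. If it contains $3$, these are $1$ and $5$; if not, it contains $2$ or $4$ in order to meet edge $3$. So $\mathcal M$ consists of
\[
M_1=\{1,3,5\},\qquad M_2=\{1,4\},\qquad M_3=\{2,4\},\qquad M_4=\{2,5\},
\]
each of which is a maximal matching (Figure~\ref{fig:match}). Every edge belongs to some $M_i$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \x in {1,...,6} {\node at (\x,-0.2) {$v_{\x}$};}
\foreach \x in {1,...,5} {\node at (\x+0.5,-2.8) {$\x$};}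
\foreach \y/\m in {1/{1,3,5},2/{1,4},3/{2,4},4/{2,5}} {
  \node at (0.2,-0.6*\y) {$M_{\y}$};
  \draw[gray] (1,-0.6*\y) -- (6,-0.6*\y);
  \foreach \x in {1,...,6} {\filldraw[fill=white] (\x,-0.6*\y) circle (2.2pt);}
  \foreach \x in \m {
    \draw[line width=2pt] (\x,-0.6*\y) -- (\x+1,-0.6*\y);
    \fill (\x,-0.6*\y) circle (2.4pt);
    \fill (\x+1,-0.6*\y) circle (2.4pt);
  }
}
\end{tikzpicture}
\caption{The four maximal matchings (thick edges) of the path with vertices $v_1,\dots,v_6$ and edges $1,\dots,5$. Uncovered vertices are hollow. Only $v_2$ and $v_5$ are covered by all four matchings, and neither is an end of the middle edge $3$.}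
\label{fig:match}
\end{figure}

The proof of Proposition~\ref{prop:short} now breaks down at the middle edge. We need an obstruction that does not mention vertices, since an arbitrary coarser topology on $X_\mu$ knows nothing about them. The set of edges at a vertex covered by all maximal matchings meets each maximal matching in exactly one edge; $\{1,2\}$ and $\{4,5\}$ are sets of this kind. The next lemma says that no set with this property contains the edge $3$.

\begin{lemma}\label{lem:three}
If $3\in A\subseteq E$, then $|A\cap M|\neq1$ for some $M\in\mathcal M$.
\end{lemma}

\begin{proof}
Suppose that $|A\cap M_i|=1$ for $i=1,\dots,4$. From $M_1=\{1,3,5\}$ and $3\in A$ we get $1,5\notin A$. Then $M_2=\{1,4\}$ gives $4\in A$, and $M_4=\{2,5\}$ gives $2\in A$. So $|A\cap M_3|=2$, a contradiction.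
\end{proof}

\section{Destroying all coarser H-closed topologies}\label{sec:diag}

We have $\mathfrak c$ values $\mu(t)$ at our disposal, and there are two difficulties. A topology coarser than that of $X_\mu$ is a family of open sets, and there are $2^{\mathfrak c}$ such families; moreover, $X_\mu$ is not known until the construction is over. Both are removed by describing coarser topologies through countable families of open subsets of the fixed space $Z$.

Call $\mathcal O$ \emph{admissible} if it is a countable family of open subsets of $Z$ that contains $Z$ and is closed under finite intersections. For $X\subseteq Z$ the traces $O\cap X$, $O\in\mathcal O$, form a base of a topology $\sigma(\mathcal O,X)$ on $X$. Since $Z$ has a countable base, it has at most $\mathfrak c$ open sets, so there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ admissible families.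

\begin{lemma}\label{lem:count}
If a subspace $X$ of $Z$ is Kat\v{e}tov, then $\sigma(\mathcal O,X)$ is H-closed for some admissible $\mathcal O$.
\end{lemma}

\begin{proof}
Let $\tau$ be the topology of $X$ and let $\sigma\subseteq\tau$ be minimal Hausdorff; it is H-closed by (F2). The subspace $D=\{(x,y)\in X\times X:x\neq y\}$ of $(X,\tau)\times(X,\tau)$ is second countable, hence Lindel\"of: every open cover has a countable subcover. The sets $G\times H$ with disjoint $G,H\in\sigma$ are open subsets of $D$ because $\sigma\subseteq\tau$, and they cover $D$ because $\sigma$ is Hausdorff. So countably many sets $G_k\times H_k$ cover $D$. Choose open subsets of $Z$ with traces $G_k$ and $H_k$, and let $\mathcal O$ consist of $Z$ and all finite intersections of the chosen sets. Then $\sigma(\mathcal O,X)\subseteq\sigma$, and $\sigma(\mathcal O,X)$ is Hausdorff because any two distinct points of $X$ are separated by some pair $G_k,H_k$. By Lemma~\ref{lem:mono}(b) it is H-closed.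
\end{proof}

Next we need a necessary condition for $\sigma(\mathcal O,X)$ to be H-closed that can be violated by deciding finitely many values of $\mu$. For admissible $\mathcal O$, $z\in Z$ and $p\in\Pi(\mathcal O)$ put
\[
N_{\mathcal O}(z)=\{O\in\mathcal O:z\in O\},\qquad \operatorname{Lim}(p)=\{z\in Z:N_{\mathcal O}(z)\subseteq p\}.
\]
These objects are defined in $Z$ and do not depend on $X$. The following lemma is the counterpart of a perfect representation: the sets $\{p:x\in\operatorname{Lim}(p)\}$, $x\in X$, must partition $\Pi(\mathcal O)$.

\begin{lemma}\label{lem:one}
Let $X$ be dense in $Z$ and $\mathcal O$ admissible. If $\sigma=\sigma(\mathcal O,X)$ is H-closed, then $|\operatorname{Lim}(p)\cap X|=1$ for every $p\in\Pi(\mathcal O)$.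
\end{lemma}

\begin{proof}
Let $x\neq x'$ be points of $X$. As $\sigma$ is Hausdorff, there are $O\in N_{\mathcal O}(x)$ and $O'\in N_{\mathcal O}(x')$ with $O\cap O'\cap X=\emptyset$. The set $O\cap O'$ is open in $Z$ and $X$ is dense, so $O\cap O'=\emptyset$. Thus $O$ and $O'$ do not both belong to $p$, and $x,x'$ do not both belong to $\operatorname{Lim}(p)$.

By Lemma~\ref{lem:centered}(b) a finite intersection of members of $p$ is a member of $p$, hence a nonempty open subset of $Z$, and it meets $X$ by density. So $\{P\cap X:P\in p\}$ is a centered family of $\sigma$-open sets, and by Lemma~\ref{lem:adherent} there is $x\in\bigcap_{P\in p}\operatorname{cl}_\sigma(P\cap X)$. Every $O\in N_{\mathcal O}(x)$ then meets every $P\in p$, so $O\in p$ by Lemma~\ref{lem:centered}(c). Thus $x\in\operatorname{Lim}(p)$.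
\end{proof}

Density is what allows intersections in $X$ to be tested in $Z$; without it, two members of $p$ could have disjoint traces on $X$. We secure it at the start. Let $Q_1,Q_2,Q_3,Q_4\subseteq T$ be the sets of sequences having a tail that is the periodic repetition of the word $0$, $1$, $01$, $001$, respectively. These sets are countable, dense and pairwise disjoint. Let $Q=Q_1\cup\dots\cup Q_4$ and define $\mu_0:Q\to\mathcal M$ by $\mu_0(t)=M_i$ for $t\in Q_i$. Then
\begin{equation}\label{eq:dense}
X_\mu\text{ is dense in }Z\text{ for every }\mu\text{ extending }\mu_0 ,
\end{equation}
for given a nonempty open $U\subseteq T$ and $e\in E$, we pick $i$ with $e\in M_i$ and $t\in U\cap Q_i$, and then $(t,e)\in X_\mu\cap(U\times\{e\})$.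

Before the general step we show how Lemmas~\ref{lem:three} and~\ref{lem:one} interact for the most obvious candidates, those that glue the five sheets $T\times\{e\}$ in the same way over all points of $T$, as the projection does in Example~\ref{ex:two}.

\begin{example}\label{ex:product}
Let $\mathcal E$ be a family of subsets of $E$ that contains $E$ and is closed under intersections, and let $\mathcal O=\{U\times B:U\subseteq T\text{ clopen},\ B\in\mathcal E\}$, an admissible family. Let $q\in\Pi(\mathcal E)$ contain all $B\in\mathcal E$ with $3\in B$, and let $A$ be the set of edges $e$ such that $q$ contains all $B\in\mathcal E$ with $e\in B$; thus $3\in A$. For $t\in T$ put $p_t=\{U\times B:t\in U,\ B\in q\}$. This family is centered. It is maximal: if $U\times B$ meets all members of $p_t$, then the closed set $U$ meets all clopen neighborhoods of $t$, so $t\in U$, and $B\in q$ by Lemma~\ref{lem:centered}(c). If $s\ne t$, a clopen set $U\ni s$ with $t\notin U$ gives $U\times E\notin p_t$, so no point over $s$ is in $\operatorname{Lim}(p_t)$; and $(t,e)\in\operatorname{Lim}(p_t)$ if and only if $e\in A$. Hence $\operatorname{Lim}(p_t)\cap X_\mu=\{t\}\times(A\cap\mu(t))$. Take $M_i$ with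 $|A\cap M_i|\ne1$ and $t\in Q_i$. Lemma~\ref{lem:one} shows that $\sigma(\mathcal O,X_\mu)$ is not H-closed for any $\mu:T\to\mathcal M$ extending $\mu_0$.
\end{example}

For a general admissible family two things change. The set $A$ depends on $t$, so we must choose $\mu(t)$ after looking at $\mathcal O$, at a point $t$ where $\mu$ is still free. And $\operatorname{Lim}(p)$ may contain points over other elements of $T$; but this only helps, because such a point can be used to put two points of $\operatorname{Lim}(p)$ into the space.

\begin{proposition}\label{prop:step}
Let $Q\subseteq F\subseteq T$ with $F\ne T$, let $\nu:F\to\mathcal M$ extend $\mu_0$, and let $\mathcal O$ be admissible. There is an extension $\nu'$ of $\nu$ to at most two new points such that $\sigma(\mathcal O,X_\mu)$ is not H-closed for any $\mu:T\to\mathcal M$ extending $\nu'$.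
\end{proposition}

\begin{proof}
Fix $t\in T\setminus F$. The family $N_{\mathcal O}(t,3)$ is centered, so it is contained in some $p\in\Pi(\mathcal O)$, and $(t,3)\in\operatorname{Lim}(p)$. By \eqref{eq:dense} and Lemma~\ref{lem:one} it suffices to find $\nu'$ such that $|\operatorname{Lim}(p)\cap X_\mu|\neq1$ for every $\mu$ extending $\nu'$.

\emph{Case A: there is $(s,e)\in\operatorname{Lim}(p)$ with $s\ne t$ such that either $(s,e)\in X_\nu$ or $s\notin F$.} Put $\nu'(t)=M_1$, and if $s\notin F$ let $\nu'(s)$ be a maximal matching that contains $e$. Then $(t,3)$ and $(s,e)$ are distinct points of $\operatorname{Lim}(p)\cap X_{\nu'}$, and $X_{\nu'}\subseteq X_\mu$.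

\emph{Case B: there is no such point.} Then every $(s,e)\in\operatorname{Lim}(p)$ with $s\neq t$ has $s\in F$ and $e\notin\nu(s)$, so it does not belong to $X_\mu$ for any $\mu$ extending $\nu$. Let $A=\{e\in E:(t,e)\in\operatorname{Lim}(p)\}$. Since $3\in A$, Lemma~\ref{lem:three} gives $M\in\mathcal M$ with $|A\cap M|\ne1$. Put $\nu'(t)=M$. For every $\mu$ extending $\nu'$ we have $\operatorname{Lim}(p)\cap X_\mu=\{t\}\times(A\cap M)$, and this set does not have exactly one point.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
List all admissible families, with repetitions if necessary, as $\mathcal O_\alpha$, $\alpha<\mathfrak c$, where $\mathfrak c$ is regarded as an initial ordinal. By recursion we define an increasing chain of maps $\mu_\alpha:F_\alpha\to\mathcal M$, $\alpha\le\mathfrak c$, starting from $\mu_0$ with $F_0=Q$. At limit ordinals take unions. Let $\mu_{\alpha+1}$ be the extension of $\mu_\alpha$ given by Proposition~\ref{prop:step} for $\mathcal O_\alpha$. The proposition applies because $|F_\alpha|\le\aleph_0+|\alpha|<\mathfrak c=|T|$ for $\alpha<\mathfrak c$. Extend $\mu_{\mathfrak c}$ to $\mu:T\to\mathcal M$ by the value $M_1$ and let $X=X_\mu$.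

As a subspace of $Z$, the space $X$ is zero-dimensional, separable and metrizable, and it has two or three points over each $t\in T$, so $|X|=\mathfrak c$. It embeds as an H-set in an H-closed space by Proposition~\ref{prop:embed}. Since $\mu$ extends every $\mu_{\alpha+1}$, no topology $\sigma(\mathcal O_\alpha,X)$ is H-closed, and $X$ is not Kat\v{e}tov by Lemma~\ref{lem:count}.
\end{proof}

\begin{corollary}\label{cor:strict}
The space $X$ of Theorem~\ref{thm:main} has a maximal representation in which $C$ is the Cantor set and every $K_x$ has two points, but it has no perfect representation.
\end{corollary}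

\begin{proof}
Use Proposition~\ref{prop:embed} and Theorem~\ref{thm:class}(b). The space $T\times V$ is homeomorphic to $T$, since $T$ is the disjoint union of the six clopen copies of itself determined by the initial words $0$, $10$, $110$, $1110$, $11110$, $11111$.
\end{proof}

Proposition~\ref{prop:step} holds for every later extension of $\nu'$, so the recursion leaves room for free choices.

\begin{proof}[Proof of Theorem~\ref{thm:many}]
Fix a well-ordering of $T$, and fix for each pair $(\nu,\mathcal O)$ as in Proposition~\ref{prop:step} one extension $\nu'$. For $g:\mathfrak c\to\{M_1,M_2\}$ run the recursion above with one more step at each stage $\alpha$: after passing to the fixed extension for $(\mu_\alpha,\mathcal O_\alpha)$, assign the value $g(\alpha)$ to the first point of $T$ that has no value yet. At most three points are added at each stage, so still $|F_\alpha|<\mathfrak c$. The resulting map $\mu_g:T\to\mathcal M$ extends, for every $\alpha$, the extension fixed at stage $\alpha$, so the proof of Theorem~\ref{thm:main} shows that $X_{\mu_g}$ embeds as an H-set in an H-closed space and is not Kat\v{e}tov.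

Let $g\ne g'$ and let $\alpha$ be the least ordinal with $g(\alpha)\ne g'(\alpha)$. The two recursions coincide up to the extra step at stage $\alpha$, where they treat the same point $t$ and give it different values. So $X_{\mu_g}$ and $X_{\mu_{g'}}$ differ over $t$, and we obtain $2^{\mathfrak c}$ distinct subspaces of $Z$. A continuous map from a separable space to the Hausdorff space $Z$ is determined by its values on a countable dense set, so there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ such maps, and each $X_{\mu_g}$ is homeomorphic to at most $\mathfrak c$ subspaces of $Z$. If $\kappa$ is the number of homeomorphism types among the spaces $X_{\mu_g}$, then $\kappa\cdot\mathfrak c\ge2^{\mathfrak c}>\mathfrak c$, and so $\kappa\geq 2^{\mathfrak c}$. Conversely, every separable metrizable space embeds in $[0,1]^\omega$, which has $2^{\mathfrak c}$ subsets.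
\end{proof}

\section{Urysohn ambient spaces}\label{sec:ury}

By Lemma~\ref{lem:mono}, an H-set stays an H-set when the ambient topology is replaced by a coarser Hausdorff one, and it is compact if that topology is regular. So it suffices to find a coarser regular Hausdorff topology on the ambient space, and the semiregularization is the candidate. For open $U\subseteq Y$ we have $\operatorname{cl}\operatorname{int}\operatorname{cl}U=\operatorname{cl}U$. Hence $\operatorname{int}\operatorname{cl}U$ is regular open, and so is $Y\setminus\operatorname{cl}U$, since $\operatorname{int}\operatorname{cl}(Y\setminus\operatorname{cl}U)=Y\setminus\operatorname{cl}\operatorname{int}\operatorname{cl}U$. Closures and interiors are taken in $Y$ throughout this section.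

\begin{proof}[Proof of Theorem~\ref{thm:urysohn}]
\emph{$Y_s$ is Hausdorff.} Let $U,W$ be disjoint open subsets of $Y$. Then $W$ misses $\operatorname{cl}U$, so the open set $\operatorname{int}\operatorname{cl}U$ misses $W$ and hence $\operatorname{cl}W$. Thus $\operatorname{int}\operatorname{cl}U\supseteq U$ and $\operatorname{int}\operatorname{cl}W\supseteq W$ are disjoint regular open sets.

\emph{$Y_s$ is regular.} Let $x\in G$ with $G$ regular open, and let $F=Y\setminus G$. Then $\operatorname{int}F=Y\setminus\operatorname{cl}G$, and $F=Y\setminus\operatorname{int}\operatorname{cl}G=\operatorname{cl}\operatorname{int}F$. Since $Y$ is Urysohn, for each $y\in F$ there are open sets $U_y\ni x$ and $W_y\ni y$ with disjoint closures. We need finitely many $\operatorname{cl}W_y$ to cover $F$. H-closedness of $Y$, applied to the open cover $\{G\}\cup\{W_y:y\in F\}$, gives $y_1,\dots,y_k\in F$ with $Y=\operatorname{cl}G\cup\bigcup_{j\le k}\operatorname{cl}W_{y_j}$. This yields only $\operatorname{int}F\subseteq\bigcup_j\operatorname{cl}W_{y_j}$, but the right side is closed and $F=\operatorname{cl}\operatorname{int}F$, so $F\subseteq\bigcup_j\operatorname{cl}W_{y_j}$. Let $U=\bigcap_{j\le k}U_{y_j}$,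 with $U=Y$ if $k=0$. Then $\operatorname{cl}U$ misses every $\operatorname{cl}W_{y_j}$, hence $F$, and
\[
x\in\operatorname{int}\operatorname{cl}U\subseteq\operatorname{cl}U\subseteq G .
\]
Here $\operatorname{int}\operatorname{cl}U$ is open in $Y_s$, and $\operatorname{cl}U$ is closed in $Y_s$ because its complement is regular open. So every basic neighborhood of $x$ in $Y_s$ contains a closed neighborhood.

By Lemma~\ref{lem:mono}(b), $A$ is an H-set in $Y_s$, and by Lemma~\ref{lem:mono}(c) the topology that $Y_s$ induces on $A$ is compact. It is Hausdorff and coarser than the given topology of $A$. Being compact Hausdorff, it is minimal Hausdorff, so $A$ is Kat\v{e}tov. The last assertion follows because the space $X$ of Theorem~\ref{thm:main} is not Kat\v{e}tov.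
\end{proof}

\begin{remark}
The failure of the Urysohn property can be seen directly in the space $Y=X\cup(T\times V\times\omega)$ that the proof of Theorem~\ref{thm:class}(a) associates with $X=X_\mu$, for $\mu$ extending $\mu_0$. Let $t\in Q_1$ and let $N(U,W,n)$ and $N(U',W',n')$ be basic neighborhoods of $(t,1)$ and $(t,3)$. Then $(t,v_2)\in U$ and $(t,v_3)\in U'$, so by density of $Q_3$ there is $s\in Q_3$ with $(s,v_2)\in U$ and $(s,v_3)\in U'$. The point $(s,2)$ belongs to $X$, and $K_{(s,2)}=\{s\}\times\{v_2,v_3\}$ meets both $U$ and $U'$. By \eqref{eq:closure}, $(s,2)$ lies in the closures of both neighborhoods.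
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Convergence Properties of Hausdorff Closed Spaces},
\texttt{https://kuscholarworks.ku.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1808/\allowbreak 21891/\allowbreak Reynolds\_ku\_0099D\_14645\_DATA\_1.pdf\allowbreak ?isAllowed=y\&sequence=1}

\bibitem{Katetov}
Kat\v{e}tov, 1940.

\bibitem{PW}
Porter and Woods, \emph{Extensions and Absolutes of Hausdorff Spaces}.

\end{thebibliography}
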